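\title{Perfect matchings whose pairwise unions contain a 4-cycle}

\begin{abstract}
Two perfect matchings on the same $2n$ vertices are $C_4$-creating if their union contains a cycle of length $4$. We prove that a pairwise $C_4$-creating family has at most $\frac12[(1+\sqrt2)^n+(1-\sqrt2)^n]$ members, which confirms the conjecture that such families have at most exponential size. The proof attaches to each matching a vector of signs, chosen so that the inner product of two vectors factors over the components of the union and the factor of a $4$-cycle vanishes. The same vectors give exponential bounds for cycles of length divisible by $4$; in $K_{n,n}$ the bound is $2^{n-1}$, which is sharp when $n$ is a power of $2$. A rank argument shows that, when all even lengths from $4$ to $2K(n)$ are allowed, the maximum is at most exponential exactly when $K(n)$ is bounded.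
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $V$ be a set of $2n$ labeled vertices, $n\ge1$. A \emph{perfect matching} on $V$ is a partition of $V$ into $n$ pairs, its edges; there are $(2n-1)!!=1\cdot3\cdot5\cdots(2n-1)$ of them. Write $C_m$ for the cycle of length $m$. Two perfect matchings on $V$ are \emph{$C_m$-creating} if the union of their edge sets contains $C_m$ as a subgraph, and a family of perfect matchings on $V$ is \emph{pairwise $C_m$-creating} if every two distinct members are $C_m$-creating. Let $f(n)$ be the maximum size of a pairwise $C_4$-creating family.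

The union of two distinct perfect matchings always contains an even cycle (Lemma~\ref{lem:comp}). If the length of the cycle is left free, all $(2n-1)!!$ matchings may therefore be taken, and this number grows faster than any exponential. A $4$-cycle is the most local way for two matchings to differ: edges $ab,cd$ of one are exchanged for $ac,bd$ in the other. So $f(n)$ measures how much is lost when every two members must differ somewhere in this local way. We have $f(1)=1$, and $f(2)=3$ because any two of the three perfect matchings of $K_4$ form a $4$-cycle. Cutting $V$ into blocks of four vertices and choosing a matching on each block independently gives about $3^{n/2}$ matchings.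

The direct upper bound is far from this. Fix a member $M$ of a pairwise $C_4$-creating family, $n\ge2$. Every other member contains two edges that form a $4$-cycle with two edges of $M$; there are $\binom n2$ choices for the edges of $M$ and then $2$ choices for the other two. Members that contain the same two edges create their mutual $4$-cycles on the remaining $2n-4$ vertices, since an endpoint of a common edge has degree $1$ in the union. Hence $f(n)\le1+n(n-1)f(n-2)$ with $f(0)=1$, and iterating this gives nothing below $n!$. The question is whether the truth is exponential, as the block construction suggests, or of factorial type. Conjecture~2 of \cite{workshop} asserts the former: \emph{there is a constant $D$ such that $f(n)\le D^{2n}$ for all $n$.} We prove this.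

\begin{theorem}\label{thm:main}
For all $n\ge1$,
\[
3^{\lfloor n/2\rfloor}\le f(n)\le P_n:=\tfrac12\left[(1+\sqrt2)^n+(1-\sqrt2)^n\right]=\sum_{j\text{ even}}\binom nj2^{j/2}\le(1+\sqrt2)^n .
\]
Hence the conjecture holds with $D=\sqrt{1+\sqrt2}<1.554$. The bound $P_n$ is attained for $n=1,2$, with values $1$ and $3$. The limit $\lim_{n\to\infty}f(n)^{1/n}$ exists and lies in $[\sqrt3,\,1+\sqrt2]$.
\end{theorem}

We do not determine the limit, and $P_n$ is not always sharp: $P_3=7$, while $f(3)=3$ (Proposition~\ref{prop:six}). The upper bound is the case $\ell=2$ of the next result.

\begin{theorem}\label{thm:even}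
Let $\ell\ge2$ be even. A pairwise $C_{2\ell}$-creating family of perfect matchings on $2n$ vertices has at most
\[
\tfrac12\left[(1+2^{1-1/\ell})^n+(1-2^{1-1/\ell})^n\right]<3^n
\]
members.
\end{theorem}

The method also handles all lengths divisible by $4$ at once. In the complete bipartite graph $K_{n,n}$ with sides $L=\{1,\dots,n\}$ and $R=\{1',\dots,n'\}$ we identify a permutation $\pi\in S_n$ with the perfect matching whose edges are $i\,\pi(i)'$. An \emph{even cycle} of a permutation is a cycle of even length.

\begin{theorem}\label{thm:bip}
Let $\mathcal F$ be a set of perfect matchings of $K_{n,n}$, that is, a subset of $S_n$. If the union of any two distinct members contains a cycle of length divisible by $4$ (equivalently, $\pi^{-1}\sigma$ has an even cycle for all distinct $\pi,\sigma\in\mathcal F$), then $|\mathcal F|\le2^{n-1}$. Equality is attained whenever $n$ is a power of $2$. In particular, if $\mathcal F$ is pairwise $C_4$-creating (equivalently, $\pi^{-1}\sigma$ has a $2$-cycle for all distinct $\pi,\sigma\in\mathcal F$), then $|\mathcal F|\le2^{n-1}$.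
\end{theorem}

\begin{theorem}\label{thm:all}
Let $\mathcal F$ be a family of perfect matchings on $2n$ vertices such that the union of any two distinct members contains a cycle of length divisible by $4$. Then $|\mathcal F|\le\frac12\binom{2n}n$. Equality is attained for $n=1,2$.
\end{theorem}

The last theorem interpolates between $4$-cycles and arbitrary cycles, and locates where exponential growth ends.

\begin{theorem}\label{thm:bounded}
For $2\le K\le n$ let $f_K(n)$ be the maximum size of a family of perfect matchings on $2n$ vertices such that the union of any two distinct members contains a cycle with length in $\{4,6,\dots,2K\}$. Then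
\[
\bigl((2K-1)!!\bigr)^{\lfloor n/K\rfloor}\le f_K(n)\le K^{2n}.
\]
Consequently, for a function $K(n)$ with $2\le K(n)\le n$, there is a constant $D$ with $f_{K(n)}(n)\le D^{2n}$ for all $n\ge2$ if and only if $K(n)$ is bounded. In particular, for every fixed $\ell\ge2$, a pairwise $C_{2\ell}$-creating family has at most $\ell^{2n}$ members.
\end{theorem}

Thus an unbounded set of allowed lengths can force either behavior: all even lengths up to an unbounded $2K(n)$ rule out an exponential bound, whereas all multiples of $4$ allow fewer than $4^n$ matchings.

All upper bounds follow one plan. The hypothesis on a pair of matchings says that \emph{some} component of their union has a prescribed size. A product over components vanishes as soon as one factor does, so we look for a bilinear pairing of matchings that is such a product, with factor $0$ for the prescribed sizes. Section~\ref{sec:four} shows the pairing on four vertices, Section~\ref{sec:prod} constructs it in general and proves Theorems~\ref{thm:main} and~\ref{thm:even}, Section~\ref{sec:div4} proves Theorems~\ref{thm:bip} and~\ref{thm:all}, and Section~\ref{sec:rank} proves Theorem~\ref{thm:bounded}.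

\section{The union of two matchings}\label{sec:comp}

Let $M,M'$ be perfect matchings on $V$, possibly equal, and view $M\cup M'$ as a multigraph in which a common edge appears twice. Every vertex lies on one edge of $M$ and one edge of $M'$. The multigraph is therefore $2$-regular, each component $C$ is a cycle (a doubled edge counting as a cycle of length $2$), and along $C$ the edges alternate between $M'$ and $M$. So $C$ has an even number $2k$ of vertices, which can be labeled $v_0,\dots,v_{2k-1}$ with
\begin{equation}\label{eq:label}
v_{2i}v_{2i+1}\in M',\qquad v_{2i+1}v_{2i+2}\in M\qquad(\text{indices modulo }2k).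
\end{equation}
We call $k=k_C$ the \emph{half-length} of $C$; it is the number of edges of $M$ in $C$. The sets $\{v_0,v_2,\dots\}$ and $\{v_1,v_3,\dots\}$, of $k$ vertices each, are the two \emph{classes} of $C$, and every edge of $C$ joins them.

\begin{lemma}\label{lem:comp}
The half-lengths of the components of $M\cup M'$ sum to $n$, and $M=M'$ if and only if all of them equal $1$. For $m\ge3$, the union contains $C_m$ if and only if some component has $2k_C=m$.
\end{lemma}

\begin{proof}
The components partition the $2n$ vertices, and those of half-length $1$ are exactly the common edges. A cycle in the union uses both edges at each of its vertices, since no vertex has more than two; it is therefore a whole component.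
\end{proof}

In particular, $M$ and $M'$ are $C_{2\ell}$-creating if and only if some $k_C$ equals $\ell$, and their union contains a cycle of length divisible by $4$ if and only if some $k_C$ is even.

\begin{lemma}\label{lem:super}
$f(a+b)\ge f(a)f(b)$ for all $a,b\ge1$. Hence $f(n)\ge3^{\lfloor n/2\rfloor}$.
\end{lemma}

\begin{proof}
Split $2(a+b)$ vertices into blocks of sizes $2a$ and $2b$, take an optimal family on each block, and form all unions of a member of the first family with a member of the second. Two distinct unions differ on some block and create a $4$-cycle there. The second claim follows from $f(2)=3$ and $f(1)=1$.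
\end{proof}

\begin{proposition}\label{prop:six}
$f(3)=3$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:super} gives $f(3)\ge3$. For two distinct matchings on six vertices the half-lengths are $3$ or $2,1$, so the matchings are $C_4$-creating if and only if they share exactly one edge. Let a pairwise $C_4$-creating family contain two members, labeled as $M_1=\{ab,cd,ef\}$ and $M_2=\{ab,ce,df\}$. A third member that avoids $ab$ must contain one of $cd,ef$ and one of $ce,df$. But $cd$ meets $ce$ in $c$ and $df$ in $d$, and $ef$ meets $ce$ in $e$ and $df$ in $f$, so no matching contains such a pair. All members therefore contain $ab$, and only three matchings do.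
\end{proof}

\section{Orthogonal vectors, and the case of four vertices}\label{sec:four}

The upper bounds in Theorems~\ref{thm:main}--\ref{thm:all} come from the following inequality. Its last statement says that pairwise orthogonal vectors of squared length $P$, each having coordinate $1$ in one fixed direction, number at most $P$.

\begin{lemma}\label{lem:gram}
Let $\mathcal F$ be a nonempty finite set and $I$ a finite set with weights $\lambda_i\ge0$. For $M\in\mathcal F$ let $\varphi_M\colon I\to\mathbb R$, and put $\kappa(M,M')=\sum_{i\in I}\lambda_i\varphi_M(i)\varphi_{M'}(i)$. Suppose that $\kappa(M,M')=0$ for $M\ne M'$ and $\kappa(M,M)=P$ for all $M$. Then for every $J\subseteq I$,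
\[
\sum_{i\in J}\lambda_i\Bigl(\sum_{M\in\mathcal F}\varphi_M(i)\Bigr)^2\le P\,|\mathcal F| .
\]
In particular, if some $i_0$ has $\lambda_{i_0}=1$ and $\varphi_M(i_0)=1$ for all $M$, then $|\mathcal F|\le P$.
\end{lemma}

\begin{proof}
Summing $\kappa$ over $\mathcal F\times\mathcal F$ in two ways gives
\[
P\,|\mathcal F|=\sum_{M,M'\in\mathcal F}\kappa(M,M')=\sum_{i\in I}\lambda_i\Bigl(\sum_{M\in\mathcal F}\varphi_M(i)\Bigr)^2 .
\]
All terms on the right are nonnegative because $\lambda_i\ge0$, so those with $i\notin J$ may be dropped. For $J=\{i_0\}$ this reads $|\mathcal F|^2\le P|\mathcal F|$.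
\end{proof}

The coordinate $i_0$ contributes $+1$ to every $\kappa(M,M')$. To make $C_4$-creating matchings orthogonal, the other coordinates must contribute $-1$, so they must take both signs. On $V=\{1,2,3,4\}$ the following choice works. For a $2$-element set $A$ with complement $B$, let $w_M(A,B)$ be $+1$ if $M$ matches the smaller element of $A$ to the smaller element of $B$ and the larger to the larger, $-1$ if $M$ matches $A$ to $B$ in the opposite way, and $0$ if $A$ is an edge of $M$. Then $w_M(B,A)=w_M(A,B)$, and the values are
\[
\begin{array}{c|ccc}
(A,B) & (12,34) & (13,24) & (14,23)\\ \hline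
M_1=\{12,34\} & 0 & +1 & +1\\
M_2=\{13,24\} & +1 & 0 & -1\\
M_3=\{14,23\} & -1 & -1 & 0
\end{array}
\]
Each row has squared length $2$, and any two rows have inner product $-1$. The sign is forced: two different matchings both match $A$ to $B$ for one column only, and there they are the two different bijections between two $2$-element sets, one order-preserving and one not. Give each of the six ordered pairs $(A,B)$ a weight $y\ge0$ and add the coordinate $i_0$. Each column is counted twice, so
\[
\kappa(M,M')=1-2y\quad(M\ne M'),\qquad\kappa(M,M)=1+4y .
\]
For $y=\frac12$ these are $0$ and $3$, and Lemma~\ref{lem:gram} gives $f(2)\le3$. Equality is visible in the table: every column sums to $0$, so the dropped terms vanish.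

For larger $n$ the coordinates supported on four vertices do not suffice. Take $M=\{12,34,56,78\}$ and $M'=\{13,24,56,78\}$, and let $(A,B)$ run over the pairs of disjoint $2$-element sets. If both matchings match $A$ to $B$, then $A\cup B$ is a union of two edges of $M$ and also of two edges of $M'$, so it is $\{1,2,3,4\}$ or $\{5,6,7,8\}$. The first set contributes $-2y$ as above. On the second set the matchings agree, and it contributes $+4y$. The total $1+2y$ is positive, although $M$ and $M'$ are $C_4$-creating. The remedy is to add coordinates with larger $A$, weighted so that the contributions of different components multiply.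

\section{Signed bijections and the product formula}\label{sec:prod}

Recall that $\operatorname{sgn}$ is a homomorphism from the permutations of a finite set to $\{\pm1\}$, and that the sign of a permutation is the product of $(-1)^{k-1}$ over its cycles, $k$ being the length of the cycle. To extend the rule ``order-preserving or not'' to larger sets we need a sign for bijections between different sets. Fix a linear order on $V$. For a bijection $g\colon A\to B$ between subsets of $V$ let $\operatorname{sgn}g$ be the sign of the permutation $\iota g$ of $A$, where $\iota\colon B\to A$ is the order-preserving bijection; the empty bijection has sign $1$. This sign depends on the order, but the product of two signs does not: for bijections $g,h\colon A\to B$,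
\begin{equation}\label{eq:sign}
\operatorname{sgn}g\cdot\operatorname{sgn}h=\operatorname{sgn}\bigl((\iota g)^{-1}\iota h\bigr)=\operatorname{sgn}(g^{-1}h).
\end{equation}

Let $\mathcal P$ be the set of ordered pairs $(A,B)$ of disjoint subsets of $V$ with $|A|=|B|$. A perfect matching $M$ \emph{links} $A$ to $B$ if it matches every vertex of $A$ to a vertex of $B$. Since $|A|=|B|$, it then defines a bijection $M_{A\to B}$. Put
\[
w_M(A,B)=\begin{cases}\operatorname{sgn}(M_{A\to B})&\text{if $M$ links $A$ to $B$,}\\0&\text{otherwise.}\end{cases}
\]
Thus $w_M(\emptyset,\emptyset)=1$, and for $|A|=2$ we recover the signs of Section~\ref{sec:four}. By the Leibniz formula, $w_M(A,B)$ is the minor of the adjacency matrix of $M$ with rows $A$ and columns $B$ in increasing order.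

\begin{lemma}\label{lem:link}
Let $M,M'$ be perfect matchings on $V$ and let $A,B\subseteq V$. Then $(A,B)\in\mathcal P$ and both $M$ and $M'$ link $A$ to $B$ if and only if $A\cup B$ is a union of components of $M\cup M'$ and, for each component $C\subseteq A\cup B$, the sets $A\cap C$ and $B\cap C$ are the two classes of $C$ in one of the two orders. In that case
\[
|A|=\sum_{C\subseteq A\cup B}k_C,\qquad w_M(A,B)\,w_{M'}(A,B)=\prod_{C\subseteq A\cup B}(-1)^{k_C-1}.
\]
\end{lemma}

\begin{proof}
Suppose $(A,B)\in\mathcal P$ and both matchings link $A$ to $B$. Since $M_{A\to B}$ and $M'_{A\to B}$ are bijections, every edge of $M$ or $M'$ that meets $A\cup B$ joins $A$ to $B$. So a component $C$ that meets $A\cup B$ lies in it, and the vertices $v_0,v_1,\dots$ of \eqref{eq:label} alternate between the disjoint sets $A$ and $B$; that is, $A\cap C$ and $B\cap C$ are the classes of $C$. Conversely, if $A$ and $B$ have the stated form, they are disjoint, $|A|=|B|=\sum_{C\subseteq A\cup B}k_C$, and both matchings link $A$ to $B$ because every edge of a component joins its two classes.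

By \eqref{eq:sign}, $w_M(A,B)w_{M'}(A,B)$ is the sign of $\tau=(M_{A\to B})^{-1}M'_{A\to B}$, the permutation of $A$ that moves a vertex along its $M'$-edge and then along the $M$-edge. Let $C\subseteq A\cup B$ be labeled as in \eqref{eq:label}. If $A\cap C$ is the even class, then $\tau$ acts by $v_{2i}\mapsto v_{2i+1}\mapsto v_{2i+2}$; if it is the odd class, by $v_{2i+1}\mapsto v_{2i}\mapsto v_{2i-1}$. In both cases $\tau$ is a single cycle of length $k_C$ on $A\cap C$, of sign $(-1)^{k_C-1}$.
\end{proof}

The lemma says that the size of $A$ is additive over components and the sign is multiplicative. The weight $x^{|A|}$ makes both multiplicative.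

\begin{corollary}\label{cor:prod}
For all perfect matchings $M,M'$ on $V$ and all real $x$,
\[
\Pi_{M,M'}(x):=\sum_{(A,B)\in\mathcal P}x^{|A|}w_M(A,B)w_{M'}(A,B)=\prod_C\left(1+2(-1)^{k_C-1}x^{k_C}\right),
\]
where $C$ runs over the components of $M\cup M'$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:link} the nonzero terms correspond to independent choices, for each component $C$, of one of three states: $C$ is unused, or used with its classes in one of the two orders. The term is the product over $C$ of $1$ for the first state and $(-1)^{k_C-1}x^{k_C}$ for each of the other two. Expanding the product on the right gives the same sum.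
\end{proof}

A common edge has factor $1+2x$ and a $4$-cycle has factor $1-2x^2$, which vanishes at $x=\pm2^{-1/2}$. Because it vanishes at both points we may discard the coordinates with $|A|$ odd, using that for a polynomial $G(x)=\sum_ja_jx^j$,
\begin{equation}\label{eq:even}
\tfrac12\left[G(x)+G(-x)\right]=\sum_{j\text{ even}}a_jx^j .
\end{equation}
In the eight-vertex example of Section~\ref{sec:four}, $\Pi_{M,M'}(x)=(1-2x^2)(1+2x)^2$ has even part $(1-2x^2)(1+4x^2)=1+2x^2-8x^4$. With $y=x^2=\frac12$, the coordinates with $|A|=4$ contribute $-2$ and cancel the excess $1+2y=2$.

\begin{proof}[Proof of Theorem~\ref{thm:even}]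
Let $\mathcal F$ be a nonempty pairwise $C_{2\ell}$-creating family and $\xi=2^{-1/\ell}$. Apply Lemma~\ref{lem:gram} with $I$ the set of pairs $(A,B)\in\mathcal P$ with $|A|$ even, weights $\xi^{|A|}>0$, and $\varphi_M=w_M$. By \eqref{eq:even},
\[
\kappa(M,M')=\tfrac12\left[\Pi_{M,M'}(\xi)+\Pi_{M,M'}(-\xi)\right].
\]
If $M\ne M'$, some component has $k_C=\ell$. As $\ell$ is even, its factor in Corollary~\ref{cor:prod} is $1-2x^\ell$, and $(\pm\xi)^\ell=\frac12$. Both products vanish, so $\kappa(M,M')=0$. If $M=M'$, there are $n$ components, all of half-length $1$, so $\kappa(M,M)=\frac12[(1+a)^n+(1-a)^n]$ with $a=2\xi=2^{1-1/\ell}$. The coordinate $i_0=(\emptyset,\emptyset)$ has weight $1$ and value $1$, so $|\mathcal F|$ is at most this number. Since $1<a<2$, we have $(1+a)^n<3^n$ and $|1-a|^n<1$, so the number is less than $3^n$.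
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Theorem~\ref{thm:even} with $\ell=2$ gives $f(n)\le P_n$. The formula for $P_n$ as a sum is \eqref{eq:even} for $G(x)=(1+x)^n$ at $x=\sqrt2$. Since $|1-\sqrt2|<1+\sqrt2$, we have $P_n\le(1+\sqrt2)^n=D^{2n}$ for $D=\sqrt{1+\sqrt2}$, and $D<1.554$ because $1.554^2>2.4149>1+\sqrt2$. The lower bound is in Lemma~\ref{lem:super}, and $P_1=1=f(1)$, $P_2=1+2=3=f(2)$.

Fekete's lemma states that if real numbers satisfy $a_{m+n}\ge a_m+a_n$ for all $m,n\ge1$, then $a_n/n$ tends to $\sup_na_n/n\in(-\infty,\infty]$. By Lemma~\ref{lem:super} it applies to $a_n=\log f(n)$. So $\lim f(n)^{1/n}=\sup_nf(n)^{1/n}$, which is at least $f(2)^{1/2}=\sqrt3$ and at most $1+\sqrt2$.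
\end{proof}

\begin{remark}\label{rem:roles}
The signs are essential: without them the factor of every component would be $1+2x^{k_C}$, which has no zero with $x\ge0$. For odd $\ell$ the factor is $1+2x^\ell$ even with signs. Its only real zero is negative, where the weights $x^{|A|}$ with $|A|$ odd are negative and Lemma~\ref{lem:gram} does not apply, and averaging over $\pm x$ fails because the factor vanishes at one of the two points only. The restriction to even $|A|$, on the other hand, is a refinement: all of $\mathcal P$ with $x=2^{-1/2}$ gives $f(n)\le(1+\sqrt2)^n$, with the same $D$ but without equality for $n=1,2$.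
\end{remark}

\section{All lengths divisible by four}\label{sec:div4}

Now every even half-length must have factor $0$. The polynomials $1-2x^k$ have different positive zeros $2^{-1/k}$, so no single $x$ works in Corollary~\ref{cor:prod}. If the two coefficients were equal in absolute value, the factor would be a multiple of $1-x^k$, and $x=\pm1$ would serve all even $k$. The coefficient $2$ counts the orders of the two classes, and the constant term counts the states in which the component is unused. In a bipartite graph the first number can be lowered to $1$; in general the second can be raised to $2$.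

\begin{proof}[Proof of Theorem~\ref{thm:bip}]
Let $\pi,\sigma\in S_n$. From $i\in L$ the $\sigma$-edge leads to $\sigma(i)'$, and the $\pi$-edge leads from there to $\pi^{-1}\sigma(i)$. All edges join $L$ to $R$, so the classes of a component $C$ are $C\cap L$ and $C\cap R$, and $C\cap L$ is a cycle of $\pi^{-1}\sigma$ of length $k_C$. With Lemma~\ref{lem:comp} this proves the two equivalences in the theorem.

Fix a linear order on $L\cup R$, and let $\mathcal P_0$ consist of the pairs $(A,B)\in\mathcal P$ with $A\subseteq L$ and $B\subseteq R$. Among the pairs described in Lemma~\ref{lem:link}, those in $\mathcal P_0$ are the ones with $A\cap C=C\cap L$ for each used component $C$. One order of the classes remains, so each component has two states and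
\[
\sum_{(A,B)\in\mathcal P_0}x^{|A|}w_\pi(A,B)w_\sigma(A,B)=\prod_C\left(1+(-1)^{k_C-1}x^{k_C}\right).
\]
At $x=-1$ every factor is $1+(-1)^{2k_C-1}=0$, and there is at least one factor. By \eqref{eq:even} with $x=1$,
\[
\kappa(\pi,\sigma):=\sum_{\substack{(A,B)\in\mathcal P_0\\|A|\text{ even}}}w_\pi(A,B)w_\sigma(A,B)=\tfrac12\prod_C\left(1+(-1)^{k_C-1}\right).
\]
This is $0$ if some $k_C$ is even and $2^{n-1}$ if $\pi=\sigma$. Lemma~\ref{lem:gram} with all weights $1$ and $i_0=(\emptyset,\emptyset)$ gives $|\mathcal F|\le2^{n-1}$. The last statement of the theorem is a special case.

Let $n=2^m$. The exponent of $2$ in $n!$ is $\sum_{j\ge1}\lfloor n/2^j\rfloor=2^{m-1}+\dots+2+1=n-1$. By Sylow's theorem, a finite group has a subgroup whose order is the largest power of $2$ dividing the order of the group, so $S_n$ has a subgroup $H$ of order $2^{n-1}$. For distinct $\pi,\sigma\in H$ the element $\pi^{-1}\sigma\in H$ is not the identity and its order divides $2^{n-1}$, so its order is even. The order of a permutation is the least common multiple of its cycle lengths, so $\pi^{-1}\sigma$ has an even cycle. Thus $\mathcal F=H$ attains the bound.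
\end{proof}

The bound $2^{n-1}$ needs the bipartite hypothesis: for $n=2$ it equals $2$, while $K_4$ has three pairwise $C_4$-creating matchings. In general we give each component a second unused state, recorded by a third set $X$. The coordinate $i_0$ alone then yields $\frac124^n$. The new coordinates $(X,\emptyset,\emptyset)$ are all nonnegative, so they do not cancel when summed over the family, and keeping them improves the bound to $\frac12\binom{2n}n$.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $\mathcal T$ be the set of triples $(X,A,B)$ with $(A,B)\in\mathcal P$ and $X\subseteq V\setminus(A\cup B)$. Put $w_M(X;A,B)=w_M(A,B)$ if $X$ is a union of edges of $M$, and $0$ otherwise. A set $X$ is a union of edges of $M$ and also a union of edges of $M'$ if and only if it is a union of components of $M\cup M'$. With Lemma~\ref{lem:link}, the triples for which $w_M(X;A,B)w_{M'}(X;A,B)\ne0$ correspond to independent choices of one of four states for each component $C$: contained in $X$, disjoint from $X\cup A\cup B$, or contained in $A\cup B$ with its classes in one of two orders. The first two states contribute $1$ each, so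
\[
\sum_{(X,A,B)\in\mathcal T}x^{|A|}w_M(X;A,B)w_{M'}(X;A,B)=\prod_C\left(2+2(-1)^{k_C-1}x^{k_C}\right).
\]
At $x=-1$ every factor is $2-2=0$. By \eqref{eq:even} with $x=1$, the sum $\kappa(M,M')$ of $w_M(X;A,B)w_{M'}(X;A,B)$ over the triples with $|A|$ even equals $\frac12\prod_C(2+2(-1)^{k_C-1})$. This is $0$ if some $k_C$ is even, and $\frac124^n$ if $M=M'$.

Let $\mathcal F$ be nonempty, and let $N_X$ be the number of $M\in\mathcal F$ for which $X$ is a union of edges of $M$. Then $\sum_{M\in\mathcal F}w_M(X;\emptyset,\emptyset)=N_X$, so Lemma~\ref{lem:gram}, with all weights $1$ and $J=\{(X,\emptyset,\emptyset):X\subseteq V\}$, gives $\sum_XN_X^2\le\frac124^n|\mathcal F|$. Each $M$ has $\binom ni$ unions of $i$ edges, so $\sum_{|X|=2i}N_X=|\mathcal F|\binom ni$. The Cauchy--Schwarz inequality over the $\binom{2n}{2i}$ sets of size $2i$ gives $\sum_{|X|=2i}N_X^2\ge|\mathcal F|^2\binom ni^2/\binom{2n}{2i}$. Moreover,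
\[
\frac{\binom ni^2}{\binom{2n}{2i}}=\frac{n!^2}{(2n)!}\cdot\frac{(2i)!}{i!^2}\cdot\frac{(2n-2i)!}{(n-i)!^2}=\frac{\binom{2i}i\binom{2n-2i}{n-i}}{\binom{2n}n},
\]
and $\sum_{i=0}^n\binom{2i}i\binom{2n-2i}{n-i}=4^n$, as one sees by squaring the binomial series $\sum_i\binom{2i}it^i=(1-4t)^{-1/2}$ and taking the coefficient of $t^n$ in $(1-4t)^{-1}$. Therefore
\[
\tfrac124^n|\mathcal F|\ge\sum_{i=0}^n\sum_{|X|=2i}N_X^2\ge|\mathcal F|^2\,\frac{4^n}{\binom{2n}n},
\]
which is the bound. For $n=1,2$ it equals $1$ and $3$, attained by a single matching and by the three matchings of $K_4$.
\end{proof}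

\section{Bounded lengths: power sums and rank}\label{sec:rank}

In Theorem~\ref{thm:bounded} odd half-lengths are allowed, and Remark~\ref{rem:roles} shows that the signed vectors with nonnegative weights do not annihilate them. We give up positivity and count dimensions instead. If an identity matrix of size $N$ is a product $UW$ of an $N\times r$ and an $r\times N$ complex matrix, then $N=\operatorname{rank}(UW)\le r$. Complex weights are now permitted and the pairing need not be symmetric; the price is that the bound is the number of coordinates.

A pairing that factors over components comes from colorings. A coloring of $V$ is constant on each edge of $M$ and of $M'$ exactly when it is constant on each component of $M\cup M'$. If each edge of $M$ of color $i$ has weight $x_i$, a component $C$ contributes $\sum_ix_i^{k_C}$, a power sum. We need numbers whose first power sum is $1$, for the diagonal, and whose next power sums vanish. For $K=2$ take $x_1,x_2=\frac{1\pm\sqrt{-1}}2$: then $x_1+x_2=1$ and $x_1^2+x_2^2=\frac{\sqrt{-1}}2-\frac{\sqrt{-1}}2=0$. With two colors the argument below gives $f(n)\le2^{2n}$, a second proof of the conjecture, with $D=2$.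

\begin{lemma}\label{lem:power}
For every $K\ge2$ there are $x_1,\dots,x_K\in\mathbb C$ whose power sums $p_k=\sum_{i=1}^Kx_i^k$ satisfy $p_1=1$ and $p_2=\dots=p_K=0$.
\end{lemma}

\begin{proof}
For any $x_1,\dots,x_K$ and $Q(t)=\prod_i(1-x_it)$ we have, as formal power series,
\[
-\frac{Q'(t)}{Q(t)}=\sum_i\frac{x_i}{1-x_it}=\sum_{k\ge1}p_kt^{k-1}.
\]
So we need $-Q'/Q\equiv1\pmod{t^K}$. The series $e^{-t}$ solves $-Q'/Q=1$ exactly, which suggests its truncation $Q(t)=\sum_{j=0}^K(-t)^j/j!$. This polynomial has degree $K$ and constant term $1$, so it factors over $\mathbb C$ as $\prod_{i=1}^K(1-x_it)$. Differentiating termwise gives $Q'(t)=-Q(t)+(-t)^K/K!$. Since $1/Q$ is a power series, $-Q'/Q=1-(-t)^K/(K!\,Q)\equiv1\pmod{t^K}$.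
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
\emph{Upper bound.} Let $\mathcal F$ be a family as in the definition of $f_K(n)$ and take $x_1,\dots,x_K$ from Lemma~\ref{lem:power}. For a coloring $c\colon V\to\{1,\dots,K\}$ that is constant on each edge $e$ of $M$, with value $c(e)$, set $u_M(c)=\prod_{e\in M}x_{c(e)}$ and $v_M(c)=1$. For all other colorings set $u_M(c)=v_M(c)=0$. In $\sum_cu_M(c)v_{M'}(c)$ only the colorings constant on the components of $M\cup M'$ contribute. Their colors are chosen independently, and a component $C$ of color $i$ contains $k_C$ edges of $M$ and contributes $x_i^{k_C}$. Hence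
\[
\sum_cu_M(c)v_{M'}(c)=\prod_Cp_{k_C}.
\]
For $M=M'$ this is $p_1^n=1$. For distinct members of $\mathcal F$ some component has $2\le k_C\le K$ by Lemma~\ref{lem:comp}, and the product is $0$. So the identity matrix of size $|\mathcal F|$ is the product of the $|\mathcal F|\times K^{2n}$ matrix $(u_M(c))$ and the $K^{2n}\times|\mathcal F|$ matrix $(v_{M'}(c))$, and $|\mathcal F|\le K^{2n}$.

\emph{Lower bound.} Take $\lfloor n/K\rfloor$ disjoint blocks of $2K$ vertices, an arbitrary perfect matching on each block, and one fixed perfect matching on the remaining vertices, whose number is even. This gives $((2K-1)!!)^{\lfloor n/K\rfloor}$ matchings. Two distinct ones differ on some block. By Lemma~\ref{lem:comp} applied to that block, some component there has half-length at least $2$, and at most $K$ because the block has $2K$ vertices.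

\emph{The equivalence.} If $K(n)\le K_0$ for all $n$, then $f_{K(n)}(n)\le K(n)^{2n}\le K_0^{2n}$. For the converse, we have $(2K-1)!!\ge K!$ because $2i-1\ge i$, and $K!\ge(K/e)^K$ because $e^K\ge K^K/K!$. Also $\lfloor s\rfloor\ge s/2$ for real $s\ge1$, so the hypothesis $K\le n$ gives $\lfloor n/K\rfloor\ge n/(2K)$. If $K\ge e$, then $K/e\ge1$ and
\[
f_K(n)\ge(K/e)^{K\lfloor n/K\rfloor}\ge(K/e)^{n/2}.
\]
So $f_{K(n)}(n)\le D^{2n}$ forces $K(n)<e$ or $K(n)/e\le D^4$, and in either case $K(n)\le\max(e,eD^4)$.

\emph{One fixed length.} If $\ell\le n$, a pairwise $C_{2\ell}$-creating family is among those counted by $f_\ell(n)$, so it has at most $\ell^{2n}$ members. If $\ell>n$, no union contains $C_{2\ell}$, and the family has at most one member.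
\end{proof}

\begin{thebibliography}{1}

\bibitem{workshop}
8\textsuperscript{th} Eml\'ekt\'abla Workshop,
\texttt{https://www.renyi.hu/\textasciitilde{}emlektab/emlektabla8problems.pdf}.

\end{thebibliography}
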